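
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\theoremstyle{plain}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}

\title{Modules of stable constant Jordan type $[2][1]^{r-1}$\\ over elementary abelian $p$-groups}


\begin{abstract}
Let $E$ be an elementary abelian $p$-group of rank $r\ge2$ with $p>r$, and let $k$ be an algebraically closed field of characteristic $p$. It was conjectured that, for $p\ge5$, every indecomposable $kE$-module of stable constant Jordan type $[2][1]^{r-1}$ is an even Heller shift of $kE/J^2(kE)$ or of $\mathrm{Soc}^2(kE)$. We disprove this for every such $r$ and $p$: any $r$ odd-degree cohomology classes that do not vanish simultaneously on any cyclic shifted subgroup give, up to a projective summand, an indecomposable module of this type, and it is on the conjectured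 list only if all the classes have degree one. The resulting modules occur, even modulo $\Omega^2$, in families of arbitrarily large dimension. The conjectured list is correct for modules whose Jordan type is exactly $[2][1]^{r-1}$.
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E=\langle g_1,\dots,g_r\rangle\cong(\mathbb Z/p)^r$ with $r\ge2$. Put $X_i=g_i-1$, so that $kE=k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p)$. For $\alpha=(\lambda_1,\dots,\lambda_r)\in\mathbb A^r(k)$ put $X_\alpha=\sum_i\lambda_iX_i$. All modules are finite dimensional. \emph{We assume $p>r$ except where stated otherwise}; in particular $p\ge3$.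

A $kE$-module is a tuple of commuting matrices $X_1,\dots,X_r$ with $X_i^p=0$. Since $X_\alpha^p=0$, the Jordan blocks of $X_\alpha$ have length at most $p$. By Dade's lemma, $M$ is projective if and only if, for every $\alpha\ne0$, all Jordan blocks of $X_\alpha$ on $M$ have length $p$. The blocks of length less than $p$ thus measure how far $M$ is from being projective in the direction $\alpha$. One says that $M$ has \emph{constant Jordan type} if the Jordan form of $X_\alpha$ on $M$ is the same for all $\alpha\neq0$. It has \emph{stable constant Jordan type} $[a_1]\cdots[a_t]$, where $1\le a_i\le p-1$, if for every $\alpha\ne0$ the blocks of $X_\alpha$ have lengths $a_1,\dots,a_t$, together with some number (possibly zero) of blocks of length $p$. As $\dim M$ is fixed, this number does not depend on $\alpha$, so $M$ then has constant Jordan type. We write $[1]^j$ for $j$ blocks of length $1$.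

Let $\Omega M$ be the kernel of a projective cover of $M$, let $\Omega^{-1}M$ be the cokernel of an injective hull, and let $\Omega^m$ be the corresponding powers. Over $A=k[X]/(X^p)$ the operator $\Omega$ exchanges $A/(X^a)$ and $A/(X^{p-a})$ for $1\le a\le p-1$, and restriction to $k[X_\alpha]\cong A$ commutes with $\Omega$ up to free summands. Therefore $\Omega^2$ preserves stable constant Jordan types, and it is natural to classify modules of a given stable type up to $\Omega^2$.

Let $J=J(kE)$ be the Jacobson radical. On $kE/J^2$, with basis $1,X_1,\dots,X_r$, the operator $X_\alpha$ sends $1$ to $X_\alpha$ and kills $J/J^2$. So $kE/J^2$ has constant Jordan type $[2][1]^{r-1}$, and so does its dual, the second socle $\mathrm{Soc}^2(kE)=\{a\in kE:J^2a=0\}$. By Theorem C below there are no other modules of exactly this type. One may then guess that, up to even Heller shifts, allowing blocks of length $p$ brings nothing new. This is the conjecture posed in \cite{source}.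

\begin{conjecture}
If $M$ is an indecomposable $kE$-module of stable constant Jordan type $[2][1]^{r-1}$ with $p\ge5$ (and $p>r$), then for some $n\in\mathbb Z$ either $M\cong\Omega^{2n}(kE/J^2)$ or $M\cong\Omega^{2n}(\mathrm{Soc}^2(kE))$.
\end{conjecture}

The conjecture is false for every $r\ge2$ and every $p\ge5$ with $p>r$.

\subsection{Results}
Write $H^*(E,k)=\mathrm{Ext}^*_{kE}(k,k)$. Let $x_1,\dots,x_r$ and $y_1,\dots,y_r$ be the standard generators in degrees $1$ and $2$; they are recalled in Section~\ref{sec:ext}. For $\alpha\ne0$, restriction along $\rho_\alpha:A\to kE$, $X\mapsto X_\alpha$, gives a ring homomorphism $\mathrm{res}_\alpha:H^*(E,k)\to\mathrm{Ext}_A^*(k,k)$. For integers $n_i\ge0$ and classes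
\[
\xi_i\in H^{2n_i+1}(E,k)\cong\mathrm{Ext}^1_{kE}(k,\Omega^{-2n_i}k)\qquad(1\le i\le r)
\]
put $N=\bigoplus_{i=1}^r\Omega^{-2n_i}k$, and let
\begin{equation}\label{eq:Mxi}
0\to N\to M_\xi\to k\to0
\end{equation}
be the extension with class $\xi=(\xi_1,\dots,\xi_r)$. We call $\xi$ \emph{nowhere vanishing} if for every $\alpha\ne0$ some $\mathrm{res}_\alpha(\xi_i)$ is nonzero.

\begin{theoremA}
Let $p>r\ge2$ and let $\xi$ be nowhere vanishing. Then $M_\xi$ has stable constant Jordan type $[2][1]^{r-1}$, and $M_\xi\cong M'_\xi\oplus(\text{projective})$ with $M'_\xi$ indecomposable and non-projective. The module $M'_\xi$ is isomorphic to some $\Omega^{2n}(kE/J^2)$ or $\Omega^{2n}(\mathrm{Soc}^2(kE))$ if and only if all $n_i=0$. For every $(n_1,\dots,n_r)\in\mathbb Z_{\ge0}^r$ the tuple $\xi_i=x_iy_i^{n_i}$ is nowhere vanishing. Hence the classification asserted in the conjecture fails for all $p>r\ge2$.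
\end{theoremA}

For example, if $p\ge5$, the class $(x_1y_1,x_2,\dots,x_r)$ gives an extension $0\to\Omega^{-2}k\oplus k^{r-1}\to M\to k\to0$ whose unique non-projective indecomposable summand is a counterexample. For $r=2$ this is an explicit module of dimension $p^2+3$, studied by hand in Section~\ref{sec:example} and identified with $M_\xi$ in Remark~\ref{rem:identify}.

\begin{theoremB}
Let $p>r\ge2$ and $n\ge0$, and let $T_n\subset H^{2n+1}(E,k)$ be the span of the classes $x_ly^a$ with $1\le l\le r$ and $|a|=n$, where $y^a=y_1^{a_1}\cdots y_r^{a_r}$. Then $\dim T_n=r\binom{n+r-1}{r-1}$. The $r$-dimensional subspaces $W\subset T_n$ whose bases are nowhere vanishing form a nonempty open subset $\mathcal U_n$ of $\mathrm{Gr}(r,T_n)$, of dimension $r(\dim T_n-r)$. Each $W\in\mathcal U_n$ gives a module $M_W$, namely $M'_\xi$ for any basis $\xi$ of $W$. If $W\in\mathcal U_n$, $W'\in\mathcal U_{n'}$ and $M_W\cong\Omega^{2m}M_{W'}$ for some $m\in\mathbb Z$, then $m=0$, $n=n'$ and $W=W'$.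
\end{theoremB}

For $n\ge1$ no $M_W$ is on the conjectured list, by Theorem A. As $r\ge2$, $\dim T_n$ grows without bound with $n$. Hence, even modulo $\Omega^2$, the indecomposable modules of stable constant Jordan type $[2][1]^{r-1}$ occur in families of arbitrarily large dimension. For $n=0$ the family is the single module $kE/J^2$.

\begin{theoremC}
Let $p\ge3$ and $r\ge2$. If $M$ has constant Jordan type exactly $[2][1]^{r-1}$, with no blocks of length $p$, then $M\cong kE/J^2$ or $M\cong\mathrm{Soc}^2(kE)$.
\end{theoremC}

\subsection{The idea}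
The module $kE/J^2$ is the extension of $k$ by $J/J^2\cong k^r$ with class $(x_1,\dots,x_r)$. On $k[X_\alpha]$ this class restricts to $(\lambda_1,\dots,\lambda_r)$ times the generator of $\mathrm{Ext}_A^1(k,k)$. The type is $[2][1]^{r-1}$ for every $\alpha\ne0$ simply because the $r$ coordinate functions have no common zero on $\mathbb P^{r-1}$. Now $\Omega^{-2n}k$ looks like $k$ on every $k[X_\alpha]$, up to free summands. So we may replace the summands of $k^r$ by various $\Omega^{-2n_i}k$, and the coordinates by other polynomials without common zero, such as $\lambda_i^{1+pn_i}$, which is what $x_iy_i^{n_i}$ restricts to.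

Two things remain: to see that the new module is indecomposable up to projective summands, and that it is not on the list. No single restriction to a $k[X_\alpha]$ can show either. What does is the way the pieces vary with $\alpha$. The blocks of length $i$ give a vector bundle $\mathcal F_i(M)$ on $\mathbb P^{r-1}$, and the polynomials above become the entries of an inclusion of bundles
\begin{equation}\label{eq:idea}
\mathcal F_2(M_\xi)\cong\mathcal O(-1)\;\longrightarrow\;\bigoplus_i\mathcal O(pn_i)\quad\text{with cokernel }\mathcal F_1(M_\xi).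
\end{equation}
Chern classes modulo $p$ then show indecomposability, integral Chern classes separate $M'_\xi$ from the list, and the inclusion itself recovers $W$ in Theorem~B.

Section~\ref{sec:exact} proves Theorem C. Section~\ref{sec:bundles} introduces the bundles, and Section~\ref{sec:example} shows them at work in the smallest case. Section~\ref{sec:shift} treats Heller shifts and Chern classes modulo $p$, and Section~\ref{sec:ext} establishes \eqref{eq:idea}. Theorems A and B are proved in Sections~\ref{sec:A} and~\ref{sec:B}.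

\section{Exact type $[2][1]^{r-1}$}\label{sec:exact}

\subsection*{Duality}
For a $kE$-module $M$ let $M^\#=\mathrm{Hom}_k(M,k)$, with each $X_i$ acting by its transpose. This is an exact duality, and $kE^\#\cong kE$ because $kE$ is a commutative Frobenius algebra. So $\#$ preserves projectives, and $(\Omega^mM)^\#\cong\Omega^{-m}(M^\#)$. A matrix and its transpose have the same Jordan form, so $M$ and $M^\#$ have the same Jordan types. Dualizing $kE\to kE/J^2$ identifies $(kE/J^2)^\#$ with the submodule of $kE^\#\cong kE$ killed by $J^2$, that is,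
\[
(kE/J^2)^\#\cong\mathrm{Soc}^2(kE).
\]

\begin{proof}[Proof of Theorem C]
Here $X_\alpha^2=0$ on $M$ for all $\alpha$. Since $p\ne2$, polarizing gives $X_\alpha X_\beta=\frac12\bigl((X_\alpha+X_\beta)^2-X_\alpha^2-X_\beta^2\bigr)=0$. So $J^2M=0$. Moreover $\alpha\mapsto X_\alpha$ embeds $k^r$ as a linear space of operators on $M$ whose nonzero elements all have rank $1$.

If two rank one operators have different images and different kernels, their sum has rank $2$. But $X_\alpha+X_\beta=X_{\alpha+\beta}$ has rank at most $1$. So any two nonzero $X_\alpha$ share their image or their kernel. Suppose two of them, $X_\alpha$ and $X_\beta$, have different images; then they share a kernel $H$. A third operator $X_\gamma$ with kernel different from $H$ would share its image with both, which is impossible. Hence all nonzero $X_\alpha$ have a common kernel, or all have a common image.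

\emph{Common kernel $H$.} We have $\dim M=r+1$ and $\dim H=r$. Choose $v\notin H$. Since $X_\beta X_\alpha v=0$, the map $\alpha\mapsto X_\alpha v$ takes values in $H$. It is injective: if $X_\alpha v=0$, then $X_\alpha$ kills $H$ and $v$, so $X_\alpha=0$ on $M$ and $\alpha=0$. Hence it maps onto $H$, and $M=kE\,v$ is a quotient of $kE/J^2$ of the same dimension $r+1$. So $M\cong kE/J^2$.

\emph{Common image.} The kernel of the transpose of $X_\alpha$ is the annihilator of the image of $X_\alpha$. So $M^\#$ has the same type and a common kernel. Hence $M^\#\cong kE/J^2$ and $M\cong(kE/J^2)^\#\cong\mathrm{Soc}^2(kE)$.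
\end{proof}

\section{Vector bundles attached to a module}\label{sec:bundles}

\subsection{Two facts on bundles}
Let $S$ be a variety over $k$; in particular, $S$ is reduced.

(i) \emph{If a map of vector bundles on $S$ has constant rank $s$ at closed points, then its kernel, image and cokernel are bundles whose formation commutes with passage to fibers.} Near a given closed point some $s\times s$ minor is invertible, so in suitable local bases the map is $\mathrm{diag}(1_s,B)$. Then $B$ vanishes at all nearby closed points, so $B=0$ because $S$ is reduced.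

(ii) \emph{A map of bundles that is surjective on fibers at closed points is surjective} (Nakayama). If in addition the ranks agree, it is an isomorphism. In particular, two nested subbundles with equal fibers are equal.

\subsection{The sheaves $\mathcal F_i$ and $\mathcal E$}
Let $\mathbb P=\mathbb P^{r-1}=\mathrm{Proj}\,k[Y_1,\dots,Y_r]$. For a $kE$-module $M$ the operators $X_\alpha$ fit together into
\[
\theta=\sum_iX_i\otimes Y_i:\;M\otimes\mathcal O(j)\to M\otimes\mathcal O(j+1).
\]
On the fiber at $[\alpha]$ this is $X_\alpha$ up to a nonzero scalar, and $\theta^p=0$. Put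
\begin{align*}
I_i(M)&=\mathrm{Im}\bigl(\theta^i:M\otimes\mathcal O(-i)\to M\otimes\mathcal O\bigr), & K_i(M)&=\mathrm{Ker}\,\theta\cap I_i(M),\\
\mathcal F_i(M)&=K_{i-1}(M)/K_i(M)\quad(1\le i\le p), & \mathcal E(M)&=K_0(M)/K_2(M).
\end{align*}
Note that $K_p(M)=0$. A module map commutes with $\theta$, so all of these are additive functors of $M$. We suppress the twists in $\mathrm{Ker}\,\theta^i$ and $\mathrm{Im}\,\theta^i$ when they are clear.

A Jordan block of length $j$ contributes one dimension to $\mathrm{Ker}X_\alpha\cap\mathrm{Im}X_\alpha^i$ if $j>i$ and nothing otherwise. So $\mathcal F_i$ records the blocks of length $i$, and $\mathcal E$ those of lengths $1$ and $2$ together. This is made precise as follows.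

\begin{lemma}\label{lem:bundles}
Let $M$ have constant Jordan type. Then $\mathrm{Ker}\,\theta^i$, $I_i(M)$ and $K_i(M)$ are subbundles, with fibers $\mathrm{Ker}X_\alpha^i$, $\mathrm{Im}X_\alpha^i$ and $\mathrm{Ker}X_\alpha\cap\mathrm{Im}X_\alpha^i$. The sheaves $\mathcal F_i(M)$ and $\mathcal E(M)$ are bundles with the corresponding quotients as fibers, the rank of $\mathcal F_i(M)$ is the number of blocks of length $i$, and
\begin{equation}\label{eq:EF}
0\to\mathcal F_2(M)\to\mathcal E(M)\to\mathcal F_1(M)\to0
\end{equation}
is exact. In $\mathbb Z[h]/(h^r)$, with $h=c_1(\mathcal O(1))$,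
\begin{equation}\label{eq:chern}
\prod_{j=1}^p\prod_{i=0}^{j-1}c\bigl(\mathcal F_j(M)(i)\bigr)=1.
\end{equation}
\end{lemma}

\begin{proof}
Constant Jordan type means that each $\theta^i$ has constant rank, so (i) gives the claims on $\mathrm{Ker}\,\theta^i$ and $I_i$. The surjection $\theta:I_i\to I_{i+1}(1)$ has kernel $K_i$, so $K_i$ is a subbundle with fiber $\mathrm{Ker}X_\alpha\cap\mathrm{Im}X_\alpha^i$. The statements on $\mathcal F_i$ and $\mathcal E$ follow, and \eqref{eq:EF} is $0\to K_1/K_2\to K_0/K_2\to K_0/K_1\to0$.

In the Grothendieck group of vector bundles on $\mathbb P$, the sequences $0\to K_i\to I_i\to I_{i+1}(1)\to0$, with $I_0=M\otimes\mathcal O$ and $I_p=0$, and the equality $[K_i]=\sum_{j>i}[\mathcal F_j(M)]$ give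
\[
[M\otimes\mathcal O]=\sum_{i=0}^{p-1}[K_i(i)]=\sum_{j=1}^p\sum_{i=0}^{j-1}[\mathcal F_j(M)(i)].
\]
The total Chern class is multiplicative on exact sequences and equals $1$ on $M\otimes\mathcal O$; this is \eqref{eq:chern}.
\end{proof}

If $P$ is projective, all blocks have length $p$. Therefore
\begin{equation}\label{eq:proj}
\begin{gathered}
\mathcal F_i(P)=0\ \ (1\le i<p),\qquad \mathcal E(P)=0,\\
\mathrm{Ker}\,\theta^i=\mathrm{Im}\,\theta^{p-i}\ \text{ on }P\otimes\mathcal O(j)\ \ (1\le i\le p-1).
\end{gathered}
\end{equation}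
For the second equality one uses $p-1\ge2$; the third holds by (ii), since these are nested subbundles with equal fibers. So $\mathcal F_i$ for $i<p$ and $\mathcal E$ do not see projective summands.

\begin{lemma}\label{lem:list}
We have $\mathcal F_2(kE/J^2)\cong\mathcal O(-1)$, $c(\mathcal F_1(kE/J^2))=(1-h)^{-1}$ and $\mathcal F_2(\mathrm{Soc}^2(kE))\cong\mathcal O$.
\end{lemma}

\begin{proof}
In both modules $\theta^2=0$, so $\mathcal F_2=K_1=I_1$. On $kE/J^2$, the sheaf $I_1$ is the image of $\mathcal O(-1)\cdot1$ under $1\mapsto\sum_jX_jY_j$, so $I_1\cong\mathcal O(-1)$. Also $\mathrm{Ker}\,\theta=\bigoplus_j\mathcal OX_j$, so $\mathcal F_1=\mathcal O^r/\mathcal O(-1)$.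

$\mathrm{Soc}^2(kE)$ has basis $s=\prod_iX_i^{p-1}$ and $s_j=X_j^{p-2}\prod_{i\ne j}X_i^{p-1}$ ($1\le j\le r$), with $X_is_j=\delta_{ij}s$ and $X_is=0$. So $I_1$ is the image of $\bigoplus_j\mathcal O(-1)s_j\to\mathcal Os$, $s_j\mapsto Y_js$. The $Y_j$ have no common zero, so this is all of $\mathcal Os$.
\end{proof}

\section{The smallest example: $r=2$, dimension $p^2+3$}\label{sec:example}

In this section $r=2$ and $p\ge3$. We construct a module by hand, make the inclusion \eqref{eq:idea} explicit for it, and deduce that it is indecomposable and not on the conjectured list. The general facts quoted from later sections are proved there without use of this example.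

\subsection*{The module $U=\Omega^{-2}k$}
Let $U$ be generated by $u_1,u_2$ with the single relation $X_1u_1+X_2u_2=0$. With $s=X_1^{p-1}X_2^{p-1}$ there is an exact sequence
\[
0\to k\xrightarrow{\;1\mapsto s\;}kE\xrightarrow{\;c\mapsto(X_1c,X_2c)\;}kE^2\to U\to0.
\]
So $U\cong\Omega^{-2}k$ up to a free summand, and $\dim U=2p^2-(p^2-1)=p^2+1$. Now $su_1=X_1^{p-2}X_2^{p-1}(X_1u_1)=-X_1^{p-2}X_2^pu_2=0$, and $su_2=0$ in the same way with the indices exchanged. So $sU=0$, there is no free summand, and $U\cong\Omega^{-2}k$. Restricted to $k[X_\alpha]$, $\alpha\ne0$, the two middle terms are free, so $U$ becomes $\Omega_A^{-2}k\oplus(\text{free})=k\oplus(\text{free})$; its type is $[1][p]^p$. Hence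
\[
L_\alpha=\mathrm{Ker}X_\alpha^{p-1}/\mathrm{Im}X_\alpha\quad\text{on }U
\]
is one-dimensional: a block of length $p$ contributes $0$ and the block of length $1$ contributes $1$. The $L_\alpha$ are the fibers of the line bundle $L=\mathrm{Ker}\,\theta^{p-1}/\mathrm{Im}\,\theta$, and $L\cong\mathcal F_1(U)$ by \eqref{eq:F1N} below.

\subsection*{The bundle $L$ is $\mathcal O(p)$}
Since $X_\alpha^{p-1}X_2^{p-1}u_1=\lambda_1^{p-1}su_1=0$, and similarly $X_\alpha^{p-1}X_1^{p-1}u_2=\lambda_2^{p-1}su_2=0$, the elements $X_2^{p-1}u_1$ and $X_1^{p-1}u_2$ define sections $\ell_1,\ell_2$ of $L$. Let $\alpha=(1,\mu)$. In $U/X_\alpha U$ we have $X_1=-\mu X_2$, and the relation becomes $X_2(u_2-\mu u_1)=0$. So $U/X_\alpha U$ is the direct sum of a free $k[X_2]/(X_2^p)$-module on $u_1$ and the line spanned by $u_2-\mu u_1$. Hence $\ell_1=X_2^{p-1}u_1\ne0$ at $\alpha$, and, $p$ being odd,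
\[
\ell_2=(-\mu)^{p-1}X_2^{p-1}u_2=\mu^{p-1}\cdot\mu X_2^{p-1}u_1=\mu^p\ell_1.
\]
At $\alpha=(0,1)$ we have $\ell_1=0$, because $X_2^{p-1}u_1\in X_2U$; and $U/X_2U$ is a free $k[X_1]/(X_1^p)$-module on $u_2$ plus the line spanned by $u_1$, so $\ell_2\ne0$. Thus $\ell_1,\ell_2$ have no common zero and $\ell_2/\ell_1=(Y_2/Y_1)^p$. This means that $L\cong\mathcal O(p)$, with $\ell_1=Y_1^p$ and $\ell_2=Y_2^p$.

\subsection*{The module $M$}
Let $M=U\oplus kw\oplus kv$ with
\[
X_1v=X_2^{p-1}u_1,\qquad X_2v=w,\qquad X_1w=X_2w=0 .
\]
This is a module: $X_1X_2v=0=X_2X_1v$, $X_1^pv=su_1=0$, and $X_2^pv=X_2^{p-1}w=0$. It is an extension of $k$ by $N=U\oplus kw$. In $\mathrm{Ker}X_\alpha^{p-1}/\mathrm{Im}X_\alpha$ on $N$, which is $L_\alpha\oplus k$, the class of $X_\alpha v=\lambda_1X_2^{p-1}u_1+\lambda_2w$ is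
\[
(\lambda_1\ell_1,\lambda_2w),\qquad\text{that is, }\;(\lambda_1^{p+1},\lambda_2).
\]
It is nonzero for every $\alpha\ne0$. So $X_\alpha v\notin X_\alpha N$, and the extension does not split over any $k[X_\alpha]$. By Proposition~\ref{prop:D}, $M$ has stable constant Jordan type $[2][1]$. The map $\alpha\mapsto[X_\alpha v]$ is the map of bundles
\[
(Y_1^{p+1},Y_2):\;\mathcal O(-1)\to\mathcal O(p)\oplus\mathcal O,\qquad\text{with cokernel }\mathcal O(p+1).
\]
Proposition~\ref{prop:D} says that its source is $\mathcal F_2(M)$ and its cokernel is $\mathcal F_1(M)$. For $kE/J^2$ the same construction gives $(Y_1,Y_2):\mathcal O(-1)\to\mathcal O^2$ with cokernel $\mathcal O(1)$.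

\emph{Not on the list.} By Lemma~\ref{lem:shift}, $\Omega^{2n}$ twists $\mathcal F_1$ and $\mathcal F_2$ by $\mathcal O(-pn)$. So $\mathcal F_2(\Omega^{2n}(\mathrm{Soc}^2(kE)))\cong\mathcal O(-pn)\not\cong\mathcal O(-1)$; and $\deg\mathcal F_1-\deg\mathcal F_2$ is $2$ for every $\Omega^{2n}(kE/J^2)$, but $p+2$ for $M$.

\emph{Indecomposable.} The element $s$ kills $U$ and $w$, and $sv=X_1^{p-1}X_2^{p-2}w=0$. So $M$ has no free summand. If $M=B\oplus C$ with both summands nonzero, then $B$ and $C$ have constant Jordan type (this is shown in Section~\ref{sec:A}), and neither is projective. So, after exchanging them if necessary, $B$ has stable type $[1]$ and $C$ has stable type $[2]$. Then $\mathcal F_1(B)=\mathcal F_1(M)\cong\mathcal O(p+1)$. But \eqref{eq:chern} for $B$, with $m$ blocks of length $p$, reads in degree one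
\[
c_1(\mathcal F_1(B))+p\,c_1(\mathcal F_p(B))+m\tfrac{p(p-1)}2h=0.
\]
As $p$ is odd, $p$ divides $\deg\mathcal F_1(B)=p+1$, a contradiction. Hence $M$ is indecomposable of dimension $p^2+3$, and it is a counterexample to the conjecture whenever $p\ge5$.

\section{Heller shifts and Chern classes}\label{sec:shift}

On fibers, $\Omega$ turns a block of length $p-i$ into one of length $i$. The next lemma adds the twist, which comes from the powers of $\theta$ needed to cross from $M$ to $\Omega M$.

\begin{lemma}\label{lem:shift}
For $1\le i\le p-1$ and every $kE$-module $M$ we have $\mathcal F_i(\Omega M)\cong\mathcal F_{p-i}(M)(-i)$. Hence $\mathcal F_i(\Omega^{2n}M)\cong\mathcal F_i(M)(-pn)$ for all $n\in\mathbb Z$. In particular $\mathcal F_1(\Omega^{-2n}k)\cong\mathcal O(pn)$.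
\end{lemma}

\begin{proof}
Let $0\to U\to P\to M\to0$ be exact with $P$ a projective cover of $M$, so $U=\Omega M$. On an affine open set, a section $m$ of $K_{p-i-1}(M)(-i)$ is $m=\theta^{p-i-1}q$ with $q\in M\otimes\mathcal O(1-p)$. Lift $q$ to $\tilde q\in P\otimes\mathcal O(1-p)$ and put $\varphi(m)=\theta^{p-1}\tilde q$. The section $\theta^{p-i}\tilde q$ maps to $\theta m=0$ in $M\otimes\mathcal O(1-i)$, so it lies in $U\otimes\mathcal O(1-i)$. Hence $\varphi(m)=\theta^{i-1}(\theta^{p-i}\tilde q)\in I_{i-1}(U)$. Since $\theta^p=0$, we get $\varphi(m)\in K_{i-1}(U)$.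

\emph{Well defined modulo $K_i(U)$.} Another choice of $q$ and $\tilde q$ changes $\tilde q$ by some $d$ with $\theta^{p-i-1}d\in U\otimes\mathcal O(-i)$. It changes $\varphi(m)$ by $\theta^i(\theta^{p-i-1}d)$, which lies in $I_i(U)$ and is killed by $\theta$, hence lies in $K_i(U)$. So $\varphi$ is a well-defined $\mathcal O$-linear map $K_{p-i-1}(M)(-i)\to\mathcal F_i(U)$. If $m=\theta^{p-i}q'$ lies in $K_{p-i}(M)(-i)$, we may take $\tilde q=\theta\tilde q'$, where $\tilde q'$ lifts $q'$, and get $\varphi(m)=\theta^p\tilde q'=0$. So $\varphi$ induces a map $\mathcal F_{p-i}(M)(-i)\to\mathcal F_i(U)$.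

\emph{Injective.} If $\varphi(m)$ vanishes in $\mathcal F_i(U)$, then on affine open sets $\theta^{p-1}\tilde q=\theta^iu$ with $u\in U\otimes\mathcal O(-i)$. So $\theta^{p-1-i}\tilde q-u\in\mathrm{Ker}\,\theta^i=\mathrm{Im}\,\theta^{p-i}$ on $P$, by \eqref{eq:proj}. Projecting to $M$ gives $m\in\mathrm{Im}\,\theta^{p-i}$, so $m\in K_{p-i}(M)(-i)$.

\emph{Surjective.} A local section of $K_{i-1}(U)$ is $\theta^{i-1}u$ with $u\in U\otimes\mathcal O(1-i)$ and $\theta^iu=0$. By \eqref{eq:proj}, $u=\theta^{p-i}\tilde q$ with $\tilde q\in P\otimes\mathcal O(1-p)$. Let $q$ be the image of $\tilde q$ in $M\otimes\mathcal O(1-p)$ and put $m=\theta^{p-i-1}q$. Then $\theta m$ is the image of $u$ in $M\otimes\mathcal O(1-i)$, which is $0$, and $\varphi(m)=\theta^{p-1}\tilde q=\theta^{i-1}u$.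

Applying the first claim twice gives $\mathcal F_i(\Omega^2M)\cong\mathcal F_{p-i}(\Omega M)(-i)\cong\mathcal F_i(M)(-(p-i)-i)=\mathcal F_i(M)(-p)$. The case of all $n$ follows, because $\Omega\Omega^{-1}M\cong M$ up to projective summands. Finally, $\mathcal F_1(k)=\mathcal O$.
\end{proof}

To exclude decompositions we need to know what a summand of stable type $[1]^s$ can contribute to $\mathcal F_1$. This is the one place where $p>r$, and not only $p\ge3$, is used.

\begin{lemma}\label{lem:modp}
Let $p>r$. If $B$ has stable constant Jordan type $[1]^s$, then $c(\mathcal F_1(B))\equiv1\pmod p$ in $\mathbb Z[h]/(h^r)$.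
\end{lemma}

\begin{proof}
By \eqref{eq:chern}, $c(\mathcal F_1(B))\cdot\prod_{j=0}^{p-1}c(\mathcal F_p(B)(j))=1$. Let $t_1,\dots,t_m$ be the Chern roots of $\mathcal F_p(B)$. The second factor is obtained from
\[
Q=\prod_{a=1}^m\prod_{j=0}^{p-1}(1+t_a+jh)\in\mathbb Z[h,t_1,\dots,t_m],
\]
which is symmetric in the $t_a$, by replacing the elementary symmetric functions of the $t_a$ with the Chern classes. Modulo $p$ we have $\prod_j(T+jh)\equiv T^p-Th^{p-1}$. With $T=1+t_a$ the inner product becomes $1+t_a^p-h^{p-1}-t_ah^{p-1}$, and all its nonconstant terms have degree at least $p-1$. So the components of $Q$ in degrees $1,\dots,p-2$ are divisible by $p$. Being symmetric in the $t_a$, they are $p$ times integral polynomials in $h$ and the elementary symmetric functions. Since $r-1\le p-2$, only these degrees and degree $0$ matter in $\mathbb Z[h]/(h^r)$, and the second factor is $\equiv1\pmod p$. (If $p\le r$, the terms $-h^{p-1}$ survive in $\mathbb Z[h]/(h^r)$ and this computation no longer gives the congruence.)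
\end{proof}

\section{Extensions of $k$ and their bundles}\label{sec:ext}

\subsection{Cohomology and restriction}
Let $x\in\mathrm{Ext}_A^1(k,k)$ be the class of the extension with basis $e,e'$, where $Xe'=e$ and $Xe=0$. An extension of $k$ by $k$ over $A$ is given by a scalar $c$ with $Xe'=ce$, so $x$ spans $\mathrm{Ext}_A^1(k,k)$. Let $y\in\mathrm{Ext}_A^2(k,k)$ be the class of $0\to k\xrightarrow{X^{p-1}}A\xrightarrow{X}A\to k\to0$. Its middle terms are projective and injective, so multiplication by $y$ is an isomorphism $\mathrm{Ext}^i_A(k,k)\to\mathrm{Ext}^{i+2}_A(k,k)$ for $i\ge1$. Hence $xy^n\ne0$ spans $\mathrm{Ext}_A^{2n+1}(k,k)$.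

Pullback along an augmented algebra map is exact, hence multiplicative on Yoneda products. Let $x_l,y_l$ be the pullbacks of $x,y$ along $\pi_l:kE\to A$, where $X_l\mapsto X$ and $X_j\mapsto0$ for $j\ne l$. Invertible linear substitutions of the $X_i$ are automorphisms of $kE$. So for $\alpha\ne0$ the algebra $kE$ is free over $k[X_\alpha]\cong A$, and restriction preserves projectives, which are also the injectives.

\begin{lemma}\label{lem:res}
Let $\alpha=(\lambda_1,\dots,\lambda_r)\ne0$ and $n\ge0$.
\begin{enumerate}
\item[(i)] $\Omega^{-2n}k$ restricts to $k\oplus(\text{free})$ over $k[X_\alpha]$.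
\item[(ii)] Let $\xi\in H^{2n+1}(E,k)\cong\mathrm{Ext}^1_{kE}(k,\Omega^{-2n}k)$. The corresponding extension of $k$ by $\Omega^{-2n}k$ splits over $k[X_\alpha]$ if and only if $\mathrm{res}_\alpha(\xi)=0$.
\item[(iii)] $\mathrm{res}_\alpha(x_ly^a)=\lambda_l\lambda^{pa}\,xy^n$ for $|a|=n$, where $\lambda^{pa}=\prod_j\lambda_j^{pa_j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $0\to k\to Q^0\to\dots\to Q^{2n-1}\to\Omega^{-2n}k\to0$ be exact with all $Q^i$ injective. Yoneda product with it is the isomorphism $\mathrm{Ext}^1_{kE}(k,\Omega^{-2n}k)\cong H^{2n+1}(E,k)$. Restricted to $k[X_\alpha]$ the $Q^i$ stay injective. So $\Omega^{-2n}k$ restricts to $\Omega_A^{-2n}k\oplus(\text{free})=k\oplus(\text{free})$, and the restricted sequence gives the corresponding isomorphism over $A$, compatibly with restriction. This proves (i) and (ii).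

(iii) The map $\pi_j\rho_\alpha$ is $\sigma_\lambda:A\to A$, $X\mapsto\lambda X$, with $\lambda=\lambda_j$. It suffices to show that $\sigma_\lambda^*x=\lambda x$ and $\sigma_\lambda^*y=\lambda^py$. The first holds because $\sigma_\lambda^*x$ is the extension with $Xe'=\lambda e$. If $\lambda=0$, then $\sigma_\lambda$ factors through $k$ and $\sigma_\lambda^*y=0$. Let $\lambda\ne0$ and let $A_\sigma$ be $A$ with $X$ acting as multiplication by $\lambda X$. Then $\sigma_\lambda^*y$ is the class of the lower row of
\[
\begin{array}{ccccccccccc}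
0&\to&k&\xrightarrow{X^{p-1}}&A&\xrightarrow{\;X\;}&A&\to&k&\to&0\\
&&{\scriptstyle\lambda^p}\downarrow\ \ &&{\scriptstyle\lambda\sigma_\lambda}\downarrow\ \ &&{\scriptstyle\sigma_\lambda}\downarrow\ \ &&{\scriptstyle1}\downarrow\ &&\\
0&\to&k&\xrightarrow{X^{p-1}}&A_\sigma&\xrightarrow{\;X\;}&A_\sigma&\to&k&\to&0 .
\end{array}
\]
The vertical maps are module maps because $\sigma_\lambda(Xa)=\lambda X\sigma_\lambda(a)$. The middle square commutes for the same reason. The left one commutes because $\lambda\sigma_\lambda(X^{p-1})=\lambda\cdot\lambda^{p-1}X^{p-1}$, and the right one because $\sigma_\lambda$ preserves constant terms. Hence $\sigma_\lambda^*y=\lambda^py$.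
\end{proof}

For $\xi$ in the span $T_n$ of the classes $x_ly^a$, $|a|=n$, we can therefore write
\begin{equation}\label{eq:f}
\mathrm{res}_\alpha(\xi)=f_\xi(\alpha)\,xy^n,
\end{equation}
where $f_\xi$ is a homogeneous polynomial of degree $1+pn$ in $\lambda_1,\dots,\lambda_r$. It is determined by its values, because $k$ is infinite. So it is linear in $\xi$, with $f_{x_ly^a}=\lambda_l\lambda^{pa}$. For $\xi_i=x_iy_i^{n_i}$ we get $f_{\xi_i}=\lambda_i^{1+pn_i}$. These have no common zero $\alpha\ne0$, so \emph{the tuple $(x_iy_i^{n_i})_i$ is nowhere vanishing}.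

\begin{remark}
Both the condition and the number $r$ are natural. If all $\mathrm{res}_\alpha(\xi_i)$ vanish at some $\alpha\ne0$, then at that $\alpha$ the sequence \eqref{eq:Mxi} splits, and the blocks of length less than $p$ are $[1]^{r+1}$. And fewer than $r$ homogeneous polynomials of positive degree in $r$ variables always have a common zero in $\mathbb P^{r-1}$, so fewer than $r$ classes from the spaces $T_n$ can never be nowhere vanishing.
\end{remark}

\subsection{The bundles of an extension}
Over $k[X_\alpha]$, an extension of $k$ by $N$ is measured by the class of $X_\alpha v$ modulo $\mathrm{Im}X_\alpha$, where $v$ lifts $1\in k$. We now let $\alpha$ vary, so that this class becomes a map of bundles $D$, and show that $D$ is the inclusion $\mathcal F_2\subset\mathcal E$ of the extension module.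

Let $N$ be a module of stable constant Jordan type $[1]^s$ with $s\ge1$; we need only $p\ge3$ here. Its blocks have lengths $1$ and $p$, and comparing fibers gives, on $N$,
\begin{equation}\label{eq:ab}
\mathrm{Ker}\,\theta^{p-1}=\mathrm{Ker}\,\theta+\mathrm{Im}\,\theta,\qquad \mathrm{Ker}\,\theta\cap\mathrm{Im}\,\theta=\mathrm{Im}\,\theta^{p-1}.
\end{equation}
For the first, the map of bundles $\mathrm{Ker}\,\theta\oplus\mathrm{Im}\,\theta\to\mathrm{Ker}\,\theta^{p-1}$ is surjective on fibers: on a block of length $1$ both $\mathrm{Ker}X_\alpha$ and $\mathrm{Ker}X_\alpha^{p-1}$ are everything, and on a block of length $p$ we have $\mathrm{Ker}X_\alpha^{p-1}=\mathrm{Im}X_\alpha$. For the second, the two sides are the nested subbundles $K_1(N)\supset K_{p-1}(N)=I_{p-1}(N)$, with equal fibers. The first equality gives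
\begin{equation}\label{eq:F1N}
\mathcal F_1(N)=\frac{\mathrm{Ker}\,\theta}{\mathrm{Ker}\,\theta\cap\mathrm{Im}\,\theta}\;\cong\;\frac{\mathrm{Ker}\,\theta^{p-1}}{\mathrm{Im}\,\theta}.
\end{equation}

Now consider an extension $0\to N\to M\to k\to0$. Choose $v\in M$ mapping to $1$ and put $z_i=X_iv\in N$. For a local section $g$ of $\mathcal O(-1)$ we have $\theta(vg)=\sum_iz_iY_ig\in N\otimes\mathcal O$, and $\theta^{p-1}$ kills it since $\theta^p=0$. So
\[
D:\mathcal O(-1)\to\mathrm{Ker}\,\theta^{p-1}/\mathrm{Im}\,\theta\cong\mathcal F_1(N),\qquad g\mapsto[\theta(vg)],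
\]
is a map of bundles. Replacing $v$ by $v+b$ with $b\in N$ changes $\theta(vg)$ by $\theta(bg)\in\mathrm{Im}\,\theta$. So $D$ depends only on the class of the extension. It is linear in this class, because Baer sum and scalar multiplication correspond to the same operations on $(z_1,\dots,z_r)$. On the fiber at $[\alpha]$ it is given by the class of $X_\alpha v$ in $\mathrm{Ker}X_\alpha^{p-1}/\mathrm{Im}X_\alpha$, which is zero if and only if $X_\alpha v=X_\alpha b$ for some $b\in N$. Hence
\begin{equation}\label{eq:Dzero}
\begin{aligned}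
D(\alpha)=0&\iff\text{some element of }M\text{ over }1\in k\text{ is killed by }X_\alpha\\
&\iff\text{the extension splits over }k[X_\alpha].
\end{aligned}
\end{equation}

\begin{proposition}\label{prop:D}
Suppose that the extension splits over no $k[X_\alpha]$, $\alpha\ne0$. Then $M$ has stable constant Jordan type $[2][1]^{s-1}$. The inclusion $N\subset M$ induces an isomorphism $\iota:\mathcal F_1(N)\to\mathcal E(M)$, and $\iota D$ maps $\mathcal O(-1)$ isomorphically onto the subbundle $\mathcal F_2(M)$ of $\mathcal E(M)$. In particular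
\[
\mathcal F_2(M)\cong\mathcal O(-1)\qquad\text{and}\qquad 0\to\mathcal O(-1)\xrightarrow{\;D\;}\mathcal F_1(N)\to\mathcal F_1(M)\to0\ \text{ is exact.}
\]
\end{proposition}

\begin{proof}
\emph{Jordan type.} Over $k[X_\alpha]$ we have $N\cong k^s\oplus(\text{free})$. The free part is injective and splits off the extension. What remains is an extension of $k$ by $k^s$ with nonzero class in $\mathrm{Ext}_A^1(k,k^s)\cong k^s$. After a change of basis of $k^s$ this class is $(x,0,\dots,0)$, so the type is $[2][1]^{s-1}$.

\emph{The map $\iota$.} By \eqref{eq:ab}, $K_1(N)=I_{p-1}(N)$. This is contained in $I_2(M)$ because $p-1\ge2$. So $K_0(N)\to K_0(M)\to\mathcal E(M)$ kills $K_1(N)$ and induces $\iota:\mathcal F_1(N)\to\mathcal E(M)$. Both bundles have rank $s$. By \eqref{eq:Dzero}, no element of $M$ outside $N$ is killed by $X_\alpha$, so $\mathrm{Ker}X_\alpha$ on $M$ lies in $N$. Therefore $\iota$ is surjective on fibers, hence an isomorphism.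

\emph{The map $\iota D$.} Let $g$ be a local section of $\mathcal O(-1)$. By \eqref{eq:ab} we can write, on affine open sets,
\[
\theta(vg)=a+\theta b,\qquad a\in\mathrm{Ker}\,\theta\subset N\otimes\mathcal O,\quad b\in N\otimes\mathcal O(-1),
\]
and then $D(g)=[a]\in\mathcal F_1(N)$. Now $a=\theta(vg-b)\in\mathrm{Ker}\,\theta\cap I_1(M)=K_1(M)$. So $\iota D(g)=[a]$ lies in $K_1(M)/K_2(M)=\mathcal F_2(M)$. Thus $\iota D$ is a map from $\mathcal O(-1)$ to the line subbundle $\mathcal F_2(M)\subset\mathcal E(M)$. It is nonzero on every fiber, since $D$ is by \eqref{eq:Dzero} and $\iota$ is an isomorphism. Hence it is an isomorphism onto $\mathcal F_2(M)$. The exact sequence is now \eqref{eq:EF}.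
\end{proof}

\begin{corollary}\label{cor:Mxi}
Let $\xi$ be nowhere vanishing. Then $M_\xi$ has stable constant Jordan type $[2][1]^{r-1}$, $\mathcal F_2(M_\xi)\cong\mathcal O(-1)$, and $c(\mathcal F_1(M_\xi))=(1-h)^{-1}\prod_{i=1}^r(1+pn_ih)$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:res}(i), $N$ has stable constant Jordan type $[1]^r$. By part (ii), applied to each summand of $N$, the extension \eqref{eq:Mxi} splits over no $k[X_\alpha]$. By Lemma~\ref{lem:shift}, $\mathcal F_1(N)\cong\bigoplus_i\mathcal O(pn_i)$. Apply Proposition~\ref{prop:D}.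
\end{proof}

\section{Proof of Theorem A and its consequences}\label{sec:A}

The Jordan type is part of Corollary~\ref{cor:Mxi}, and the tuples $(x_iy_i^{n_i})_i$ were treated after \eqref{eq:f}.

\begin{proof}[Indecomposability]
Suppose $M_\xi\cong M_1\oplus M_2$ with both $M_i$ non-projective. We first show that both have constant Jordan type. For each $j$ the rank of $X_\alpha^j$ on $M_i$ is lower semicontinuous in $\alpha$ on the irreducible space $\mathbb A^r\smallsetminus0$. So it attains its maximum on a dense open set, and the open sets for $M_1$ and $M_2$ meet. The sum of the two ranks is constant, so it is everywhere the sum of the two maxima, and each rank is constant. (The argument applies to any direct sum decomposition of a module of constant Jordan type.)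

By Dade's lemma each $M_i$ has a block of length less than $p$. So one of them, say $B$, has stable type $[1]^s$ with $1\le s\le r-1$, and the other, $C$, has stable type $[2][1]^{r-1-s}$. By Lemma~\ref{lem:modp},
\[
c(\mathcal F_1(M_\xi))=c(\mathcal F_1(B))\,c(\mathcal F_1(C))\equiv c(\mathcal F_1(C))\pmod p .
\]
The rank of $\mathcal F_1(C)$ is $r-1-s<r-1$, so the coefficient of $h^{r-1}$ on the left is $\equiv0\pmod p$. But by Corollary~\ref{cor:Mxi}
\[
c(\mathcal F_1(M_\xi))\equiv(1-h)^{-1}=1+h+\dots+h^{r-1}\pmod p,
\]
so this coefficient is $\equiv1$, a contradiction.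

Now decompose $M_\xi$ into indecomposables. Since $M_\xi$ is not projective, at least one summand is non-projective; by what was just shown, at most one is. So $M_\xi\cong M_\xi'\oplus(\text{projective})$, and $M'_\xi$ is unique up to isomorphism by the Krull--Schmidt theorem.
\end{proof}

\begin{proof}[Comparison with the list]
By \eqref{eq:proj}, $\mathcal F_1$ and $\mathcal F_2$ agree on $M'_\xi$ and $M_\xi$. In particular $\mathcal F_2(M'_\xi)\cong\mathcal O(-1)$. By Lemmas~\ref{lem:list} and~\ref{lem:shift}, $\mathcal F_2(\Omega^{2n}(\mathrm{Soc}^2(kE)))\cong\mathcal O(-pn)$. Since $pn\ne1$, $M'_\xi$ is not of this form. Similarly $\mathcal F_2(\Omega^{2n}(kE/J^2))\cong\mathcal O(-1-pn)$. So if $M'_\xi\cong\Omega^{2n}(kE/J^2)$, then $n=0$. Comparing $c_1(\mathcal F_1)$ then gives $1+p\sum_in_i=1$, and all $n_i=0$.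

Conversely, let all $n_i=0$. An extension of $k$ by $k$ over $kE$ is given by scalars $c_j$ with $X_jv=c_je$, and its class is $\sum_jc_jx_j$. So $\xi_i=\sum_jc_{ij}x_j$, and $\mathrm{res}_\alpha(\xi_i)=\sum_jc_{ij}\lambda_j\,x$. That $\xi$ is nowhere vanishing means that the matrix $(c_{ij})$ is invertible. Applying its inverse to $N=k^r$ we may assume that $\xi=(x_1,\dots,x_r)$. Then $N$ has a basis $e_1,\dots,e_r$ with $X_iv=e_i$, so $M_\xi\cong kE/J^2$. This module is indecomposable, being cyclic over a local ring, so $M'_\xi=M_\xi\cong kE/J^2$.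
\end{proof}

This proves Theorem A. Thus, for all $p>r\ge2$ with $p\ge5$ and all $n_i\ge0$ that are not all zero, the module $M'_\xi$ with $\xi_i=x_iy_i^{n_i}$ is a counterexample to the conjecture.

\begin{remark}[Infinitely many $\Omega^2$-orbits]
Different values of $\sum n_i$ give modules in different $\Omega^2$-orbits. Indeed, by Lemma~\ref{lem:shift}, $\mathcal F_2\cong\mathcal O(-1)$ on both sides forces the shift to be $0$, and then $c_1(\mathcal F_1)=(1+p\sum n_i)h$ recovers $\sum n_i$.
\end{remark}

\begin{remark}[Dual counterexamples]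
By Section~\ref{sec:exact} the duality $\#$ preserves the stable type $[2][1]^{r-1}$ and the conjectured list: $(\Omega^{2n}(kE/J^2))^\#\cong\Omega^{-2n}(\mathrm{Soc}^2(kE))$. So, for $p\ge5$, the modules $(M'_\xi)^\#$ with not all $n_i=0$ are counterexamples too.
\end{remark}

\begin{remark}[Dimension $p^2+3$]\label{rem:dim}
Let $r=2$ and $(n_1,n_2)=(1,0)$, with $\xi$ nowhere vanishing. Then $\dim M_\xi=(p^2+1)+1+1=p^2+3$. Projective modules have dimension divisible by $p^2$, so if $M_\xi$ had a nonzero projective summand, $M'_\xi$ would have dimension $3$ and exact type $[2][1]$. It would then be on the list by Theorem C, against Theorem A. So $M_\xi=M'_\xi$ is indecomposable of dimension $p^2+3$.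
\end{remark}

\section{Families: proof of Theorem B}\label{sec:B}

\subsection*{The open set $\mathcal U_n$}
The monomials $f_{x_ly^a}=\lambda_l\lambda^{pa}$ are distinct, because the exponents modulo $p$ determine $l$, and then $a$ is determined. So the classes $x_ly^a$ with $|a|=n$ are linearly independent, $\dim T_n=r\binom{n+r-1}{r-1}$, and $\xi\mapsto f_\xi$ is injective on $T_n$. By \eqref{eq:f} a basis of $W$ is nowhere vanishing if and only if the polynomials $f_\xi$, $\xi\in W$, have no common zero in $\mathbb P^{r-1}$. The pairs $(W,[\alpha])$ with $f_\xi(\alpha)=0$ for all $\xi\in W$ form a closed subset of $\mathrm{Gr}(r,T_n)\times\mathbb P^{r-1}$. Its image in $\mathrm{Gr}(r,T_n)$ is closed, as $\mathbb P^{r-1}$ is complete. So $\mathcal U_n$ is open. It contains $\langle x_1y_1^n,\dots,x_ry_r^n\rangle$, hence it is nonempty, of dimension $\dim\mathrm{Gr}(r,T_n)=r(\dim T_n-r)$. A change of basis of $W$ is realized by an automorphism of $N=(\Omega^{-2n}k)^r$, so $M_W$ is well defined.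

\subsection*{The map $D$ is given by the polynomials $f_\xi$}
Put $N_1=\Omega^{-2n}k$ and fix an isomorphism $\mathcal F_1(N_1)\cong\mathcal O(pn)$. For $\xi\in T_n$ let $D_\xi:\mathcal O(-1)\to\mathcal O(pn)$ be the map $D$ of Section~\ref{sec:ext} for the extension of $k$ by $N_1$ with class $\xi$. We regard both $D_\xi$ and $f_\xi$, written in the variables $Y_i$, as sections of $\mathcal O(1+pn)$.

\begin{lemma}\label{lem:Df}
There is a constant $u\in k^\times$ such that $D_\xi=u f_\xi$ for all $\xi\in T_n$.
\end{lemma}

\begin{proof}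
By \eqref{eq:Dzero}, Lemma~\ref{lem:res}(ii) and \eqref{eq:f}, $D_\xi(\alpha)=0$ if and only if $f_\xi(\alpha)=0$. So for each $\alpha\ne0$ the two linear functionals $\xi\mapsto D_\xi(\alpha)$ and $\xi\mapsto f_\xi(\alpha)$ on $T_n$ have the same kernel. They are nonzero: if $\lambda_l\ne0$, then $f_{x_ly_l^n}(\alpha)=\lambda_l^{1+pn}\ne0$. Hence $D_\xi(\alpha)=u(\alpha)f_\xi(\alpha)$ with $u(\alpha)\in k^\times$ independent of $\xi$. Where $f_\xi\ne0$ we have $u=D_\xi/f_\xi$, a quotient of two sections of $\mathcal O(1+pn)$; and the open sets $f_\xi\neq0$ cover $\mathbb P^{r-1}$. So $u$ is a regular function on $\mathbb P^{r-1}$, hence constant.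
\end{proof}

Let $W\in\mathcal U_n$ have basis $\xi=(\xi_1,\dots,\xi_r)$. For $N=N_1^r$ the map $D$ has components $D_{\xi_1},\dots,D_{\xi_r}$. By \eqref{eq:proj}, passing from $M_\xi$ to $M_W=M'_\xi$ changes neither $\mathcal F_2$ nor $\mathcal E$. So Proposition~\ref{prop:D} and Lemma~\ref{lem:Df} say that the inclusion $\mathcal F_2(M_W)\subset\mathcal E(M_W)$ is isomorphic to
\begin{equation}\label{eq:incl}
u\,(f_{\xi_1},\dots,f_{\xi_r}):\;\mathcal O(-1)\to\mathcal O(pn)^r.
\end{equation}

\begin{proof}[End of the proof of Theorem B]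
Let $M_W\cong\Omega^{2m}M_{W'}$ with $W\in\mathcal U_n$ and $W'\in\mathcal U_{n'}$. Applying $\mathcal F_2$ and Lemma~\ref{lem:shift} gives $\mathcal O(-1)\cong\mathcal O(-1-pm)$, so $m=0$ and $M_W\cong M_{W'}$. Applying $\mathcal E$ gives $\mathcal O(pn)^r\cong\mathcal O(pn')^r$, so $n=n'$. Finally, an isomorphism $M_W\cong M_{W'}$ induces an isomorphism of the inclusions $\mathcal F_2\subset\mathcal E$, which are given by \eqref{eq:incl} for bases $\xi$ of $W$ and $\xi'$ of $W'$. Since $\mathrm{Aut}(\mathcal O(pn)^r)=GL_r(k)$ and $\mathrm{Aut}(\mathcal O(-1))=k^\times$, the vectors $(f_{\xi_i})_i$ and $(f_{\xi_i'})_i$ differ by an element of $GL_r(k)$. So $\{f_\eta:\eta\in W\}=\{f_\eta:\eta\in W'\}$, and $W=W'$ by injectivity of $\eta\mapsto f_\eta$.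
\end{proof}

\begin{remark}\label{rem:identify}
The module of Section~\ref{sec:example} is $M_\xi$ for $r=2$ and $\xi=(x_1y_1,x_2)$. Its second component is $x_2$, since $X_2v=w$ and $X_1v$ has no component in $kw$. For the first component, whose $D$ is a nonzero multiple of $Y_1^{p+1}$, note that $\dim H^3(E,k)=4=\dim T_1$ for $r=2$ by the K\"unneth formula, so $T_1=H^3(E,k)$. By Lemma~\ref{lem:Df} and injectivity of $\xi\mapsto f_\xi$, the class is a nonzero multiple of $x_1y_1$. The scalar is removed by an automorphism of $N$.
\end{remark}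

\begin{thebibliography}{1}
\bibitem{source}
\emph{Modules of constant Jordan type with small non-projective part},
\url{https://abdn.elsevierpure.com/files/14066207/jtype2.pdf}.
\end{thebibliography}

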